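# A basis of lines for the binary code of $\mathrm{PG}(2,2^h)$

## 1. A count that gives $3^h$, and the planes of order 2 and 4

Let $q=2^h$ with $h\ge 1$. The lines of the projective plane over $\mathbb F_q$ span a binary code of dimension $3^h+1$, far less than the number $q^2+q+1$ of lines. Can one name $3^h+1$ lines that form a basis? Conjecture 3.2.3 of "Intertwined Results on Linear Codes and Galois Geometries" proposes an explicit list. The list is described by two numbers attached to elements of $\mathbb F_q$, and both are read off from coordinates of $\mathbb F_q$ over $\mathbb F_2$.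

The answer that one would first guess is: yes, the list is a basis, because it has the right number of lines; and the choice of coordinates on $\mathbb F_q$ should not matter, because the description only looks at positions of ones in a binary vector. The first half of the guess is right for every $h$. The second half is right for $h=1,2,3,5$ and wrong for every other $h$. We prove both statements and then extend the first to hyperplanes of $\mathrm{PG}(n,2^h)$.

**The code.** Points of $\mathrm{PG}(2,q)$ are written $(x_0,x_1,x_2)$ up to nonzero scalars, and $\langle P,Q\rangle$ is the line through $P$ and $Q$. The code $C_{gen}$ is the subspace of $\mathbb F_2^{q^2+q+1}$ (coordinates indexed by points) spanned by the incidence vectors of all lines. It is known that $\dim C_{gen}=3^h+1$; the proof in Section 5 will also rederive this.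

**Weight and leading position.** Let $e=(e_1,\dots,e_h)$ be an ordered basis of $\mathbb F_q$ over $\mathbb F_2$. Put $V_m=\langle e_1,\dots,e_m\rangle_{\mathbb F_2}$, so $V_0=\{0\}$ and $|V_m|=2^m$, and define
$$lp(\beta)=\min\{m:\beta\in V_m\}.$$
Let $e'$ be a basis as well, possibly the same one, and let $|\gamma|$ be the number of nonzero coordinates of $\gamma$ with respect to $e'$.

In the conjecture, $\alpha$ is a primitive element of $\mathbb F_q$ and $e=e'=(1,\alpha,\dots,\alpha^{h-1})$. If $\beta=\sum_i a_i\alpha^i$ with $a_i\in\mathbb F_2$, then $lp(\beta)=\max\{i:a_i\ne0\}+1$ for $\beta\neq 0$, and $lp(0)=0$. For instance, in $\mathbb F_4$ with basis $(1,\alpha)$ we have $lp(0)=0$, $lp(1)=1$, $lp(\alpha)=lp(\alpha+1)=2$, and $|0|=0$, $|1|=|\alpha|=1$, $|\alpha+1|=2$.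

**The lines.** Let $\ell_{\beta,\gamma}=\langle(0,1,\beta),(1,0,\gamma)\rangle$. Its equation is $X_2+\beta X_1+\gamma X_0=0$, since both points satisfy it. Let
$$S(e,e')=\{(\beta,\gamma)\in\mathbb F_q^2:\ |\gamma|+lp(\beta)\le h\}=\{(\beta,\gamma):\ \beta\in V_{h-|\gamma|}\}.$$

**Theorem 1.** For every $h\ge1$, with $e=e'=(1,\alpha,\dots,\alpha^{h-1})$, the line $X_0=0$ and the lines $\ell_{\beta,\gamma}$ with $|\gamma|+lp(\beta)\le h$ form a basis of $C_{gen}$.

The count behind the guess is
$$|S(e,e')|=\sum_\gamma 2^{h-|\gamma|}=\sum_{w=0}^h\binom hw2^{h-w}=3^h, \tag{1}$$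
which holds for any $e$ and $e'$. So the listed lines number $3^h+1$, as many as the dimension, and only independence is in question.

In any dependence the coefficient of the line $X_0=0$ is $0$: the point $(0,0,1)$ lies on $X_0=0$ and on no $\ell_{\beta,\gamma}$. So we only test the lines $\ell_{\beta,\gamma}$.

**The case $h=1$.** Here $S=\{(0,0),(1,0),(0,1)\}$, and the three lines are $X_2=0$, $X_2+X_1=0$, $X_2+X_0=0$. Among these three, the point $(1,1,0)$ lies only on the first, $(0,1,1)$ only on the second, and $(1,0,1)$ only on the third. So they are independent, and with $X_0=0$ we get $4=3+1$ independent lines.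

**The case $h=2$, any $e$ and $e'$.** The $9$ pairs are: every $\gamma$ with $\beta=0$; every $\gamma\ne e_1'+e_2'$ with $\beta=e_1$; and $\gamma=0$ with each of the two $\beta\notin\{0,e_1\}$. Suppose $\sum c_{\beta,\gamma}\mathbf 1_{\ell_{\beta,\gamma}}=0$ with $c_{\beta,\gamma}\in\mathbb F_2$, where $c_{\beta,\gamma}=0$ off $S$. The point $(0,1,t)$ lies on $\ell_{\beta,\gamma}$ iff $\beta=t$. For $t\notin\{0,e_1\}$ only one listed line passes through it, so $c_{t,0}=0$. The point $(1,s,t)$ lies on $\ell_{\beta,\gamma}$ iff $\gamma=t+\beta s$, so now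
$$c_{0,t}+c_{e_1,\,t+e_1s}=0\qquad\text{for all } s,t\in\mathbb F_4 .$$
Given $t$, choose $s$ with $t+e_1s=e_1'+e_2'$. The second coefficient is then $0$, so $c_{0,t}=0$ for every $t$, and then $c_{e_1,\cdot}=0$ as well.

So the full guess, with arbitrary bases, survives $h=1$ and $h=2$, and nothing in the argument for $h=2$ used how $e$ and $e'$ sit in the field. We will see in Section 6 that an argument of that kind cannot work for $h=4$.

## 2. Dependences among lines become polynomials vanishing on $S$

We replace incidence vectors by polynomials over $\mathbb F_q$. Two standard facts are used throughout. The rank of a $0/1$ matrix over $\mathbb F_2$ equals its rank over $\mathbb F_q$. And every function $\mathbb F_q^k\to\mathbb F_q$ is given by exactly one reduced polynomial, that is, one of degree $\le q-1$ in each variable.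

**Notation.** Let $I=\{0,\dots,h-1\}$. For $u\subseteq I$ write
$$X^u=\prod_{i\in u}X^{2^i}=X^{\sum_{i\in u}2^i},\qquad X^\emptyset=1 .$$
By binary expansion every exponent in $\{0,\dots,q-1\}$ comes from exactly one $u$. For $h=3$, for example, $X^{\{0,2\}}=X^5$ and $X^I=X^7$. Let
$$D=\{(u,v):\ u,v\subseteq I,\ u\cap v=\emptyset\},\qquad |D|=3^h,$$
because each $i\in I$ lies in $u$, in $v$, or in neither. For $h=1$ the monomials $X^uY^v$ with $(u,v)\in D$ are $1,X,Y$.

**Lemma 1.** Let $S\subseteq\mathbb F_q^2$. The incidence vectors of $X_0=0$ and of the $\ell_{\beta,\gamma}$, $(\beta,\gamma)\in S$, are independent over $\mathbb F_2$ if and only if the rows of the matrix $M_S=(\beta^u\gamma^v)_{(\beta,\gamma)\in S,\,(u,v)\in D}$ are independent over $\mathbb F_q$.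

*Proof.* We may test independence of the incidence vectors over $\mathbb F_q$. As noted, the point $(0,0,1)$ forces the coefficient of $X_0=0$ to vanish. So we must show that for $c:S\to\mathbb F_q$,
$$\sum_{S}c_{\beta,\gamma}\mathbf 1_{\ell_{\beta,\gamma}}=0\iff cM_S=0. \tag{2}$$

For $y\in\mathbb F_q$ the value $1+y^{q-1}$ is $1$ if $y=0$ and $0$ otherwise. Hence at $x\ne0$ the indicator of $\ell_{\beta,\gamma}$ equals $1+(x_2+\beta x_1+\gamma x_0)^{q-1}$. Since $q-1=\sum_{i\in I}2^i$ and raising to the power $2^i$ is additive,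
$$(x_2+\beta x_1+\gamma x_0)^{q-1}=\prod_{i\in I}\bigl(x_2^{2^i}+\beta^{2^i}x_1^{2^i}+\gamma^{2^i}x_0^{2^i}\bigr)=\sum_{(u,v)\in D}\beta^u\gamma^v\,x_1^u\,x_0^v\,x_2^{I\setminus(u\cup v)}. \tag{3}$$
To expand the product, choose for each $i$ one of the three summands; $u$ collects the $i$ where the $x_1$-term is chosen and $v$ those where the $x_0$-term is chosen. The monomials on the right are reduced and pairwise distinct, since the exponents of $x_1$ and $x_0$ determine $u$ and $v$.

Put $F(x)=\sum_Sc_{\beta,\gamma}(x_2+\beta x_1+\gamma x_0)^{q-1}$. By (3), $F$ is the reduced polynomial whose coefficients are the entries of $cM_S$.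

Suppose $\sum_Sc_{\beta,\gamma}\mathbf 1_{\ell_{\beta,\gamma}}=0$. Each $\ell_{\beta,\gamma}$ contains exactly one of the $q$ points $(0,1,t)$, namely the one with $t=\beta$. Adding the relation over these points gives $\sum_Sc_{\beta,\gamma}=0$. So for $x\ne0$,
$$F(x)=\sum_Sc_{\beta,\gamma}\bigl(1+\mathbf 1_{\ell_{\beta,\gamma}}(x)\bigr)=0,$$
and $F(0)=0$ trivially. By uniqueness of reduced polynomials, all coefficients of $F$ vanish, so $cM_S=0$.

Conversely let $cM_S=0$. Then $F=0$, and the column $(u,v)=(\emptyset,\emptyset)$ gives $\sum_Sc_{\beta,\gamma}=0$. Therefore $\sum_Sc_{\beta,\gamma}\mathbf 1_{\ell_{\beta,\gamma}}(x)=\sum_S c_{\beta,\gamma}+F(x)=0$ at every $x\ne0$. $\square$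

By (1), for $S=S(e,e')$ the matrix $M_S$ is square, so its rows are independent iff its columns are. A dependence among the columns is a polynomial vanishing on $S$. Thus:
$$\text{the lines are independent}\iff \text{no nonzero } f=\sum_{(u,v)\in D}a_{u,v}X^uY^v\ \text{ vanishes on } S(e,e'). \tag{4}$$
We sort $f$ by the monomials in $Y$:
$$f=\sum_{v\subseteq I}Y^vg_v(X),\qquad g_v\in\mathrm{span}\{X^u:\ u\subseteq I\setminus v\}. \tag{5}$$

For $h=1$, $f=a+bX+cY$ vanishes on $(0,0),(1,0),(0,1)$ only if $a=b=c=0$, in agreement with Section 1.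

## 3. Reading $f$ by increasing weight, and the shortage of equations at weight one

Suppose $f$ vanishes on $S(e,e')$. It is natural to start where the most $\beta$ are available, with $\gamma=0$, and move up in $|\gamma|$. At $\gamma=0$ every $\beta\in\mathbb F_q$ is allowed and $f(X,0)=g_\emptyset(X)$. So $g_\emptyset$ is a reduced polynomial vanishing on $\mathbb F_q$, and $g_\emptyset=0$.

The next level is $|\gamma|=1$, where $\gamma=e'_k$ and $\beta\in V_{h-1}$. For each such $\beta$ we get $h$ equations
$$\sum_{v\ne\emptyset}(e_k')^v\,g_v(\beta)=0\qquad(k=1,\dots,h)$$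
in the $2^h-1$ unknown values $g_v(\beta)$. For $h\ge2$ we have $2^h-1>h$ (already $3>2$ for $h=2$), so these equations do not determine the values, and they do not separate the $g_v$ with $|v|=1$ from those with larger $|v|$. To bring in more $\gamma$ one must shrink the range of $\beta$. The other naive reading, to fix one $\gamma$ and use $f(\cdot,\gamma)$ alone, meets the same shortage: there are $2^h$ monomials $X^u$, and only $2^{h-|\gamma|}$ zeros.

The way out is to read from the other end. Remove the $g_v$ with the *largest* $|v|$ first. If $\beta\in V_m$, then all $\gamma$ with $|\gamma|\le h-m$ are available. Suppose the heavy monomials, those with $|v|>h-m$, are already gone. Then $f(\beta,\cdot)$ has low degree in the binary coordinates of $\gamma$, and a function of low degree that vanishes at all points of low weight is zero. So every $g_v$ vanishes on $V_m$. Now the disjointness $u\cap v=\emptyset$ pays off: for $|v|=h-m$ the polynomial $g_v$ involves only the $2^m$ monomials $X^u$ with $u\subseteq I\setminus v$, and it vanishes at $2^m$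 points. That is a square interpolation problem, and whether it is solvable is where the basis $e$ enters.

## 4. Two interpolation statements

First the $Y$-direction, where any basis will do.

**Lemma 2.** Let $\epsilon_1,\dots,\epsilon_m$ be a basis of an $\mathbb F_2$-space $V\subseteq\mathbb F_q$, and let $|\cdot|$ be the weight on $V$ with respect to it. Let $w\ge0$, and let $g:V\to\mathbb F_q$ be an $\mathbb F_q$-combination of functions $y\mapsto y^v$ with $|v|\le w$ (here $|v|$ is the size of the set $v$). If $g(y)=0$ for all $y\in V$ with $|y|\le w$, then $g=0$ on $V$.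

*Proof.* Write $y=a_1\epsilon_1+\cdots+a_m\epsilon_m$ with $a_j\in\mathbb F_2$. Each $y^{2^i}=\sum_ja_j\epsilon_j^{2^i}$ is a linear form in $a_1,\dots,a_m$ over $\mathbb F_q$, so $y^v$ is a product of $|v|$ linear forms. Multiply out and use $a_j^2=a_j$. This gives
$$g(y)=\sum_{|J|\le w}c_J\prod_{j\in J}a_j,\qquad J\subseteq\{1,\dots,m\}.$$
If some $c_J\ne0$, choose such a $J$ minimal under inclusion and evaluate at $y=\sum_{j\in J}\epsilon_j$. The value is $\sum_{K\subseteq J}c_K=c_J\ne0$, but $|y|=|J|\le w$, a contradiction. So all $c_J=0$. $\square$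

For example, if $c+aY+bY^2$ vanishes at $0,\epsilon_1,\epsilon_2$ in $\mathbb F_4$, then $c=0$, and $aY+bY^2$ is additive and vanishes on a basis, hence on $\mathbb F_4$.

Now the $X$-direction. For $U\subseteq I$ with $|U|=m$ put
$$\Delta_U=\det\bigl(e_j^{2^i}\bigr)_{1\le j\le m,\ i\in U},\qquad \Delta_\emptyset=1 .$$
The order of the columns affects only the sign, which is irrelevant in characteristic $2$.

**Lemma 3.** Let $U\subseteq I$ and $|U|=m$. The $2^m$ functions $\beta\mapsto\beta^u$ ($u\subseteq U$) on $V_m$ form an $\mathbb F_q$-basis of all functions $V_m\to\mathbb F_q$ if and only if $\Delta_U\ne0$. If $\Delta_U=0$, there is a nontrivial relation $\sum_{i\in U}c_i\beta^{2^i}=0$ on $V_m$.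

*Proof.* For $m=0$ the only function is the constant $1$ on $\{0\}$, and $\Delta_\emptyset=1$. Let $m\ge1$. The $\mathbb F_2$-linear maps $V_m\to\mathbb F_q$ are determined by arbitrary values on $e_1,\dots,e_m$, so they form an $m$-dimensional $\mathbb F_q$-space $L$. The maps $\lambda_i(\beta)=\beta^{2^i}$, $i\in U$, lie in $L$, and their values on $e_1,\dots,e_m$ are the columns of the matrix defining $\Delta_U$. Hence they form a basis of $L$ iff $\Delta_U\ne0$.

If $\Delta_U=0$, there is a nontrivial relation among the $\lambda_i$, $i\in U$. These are among the given functions (take $u=\{i\}$), so the latter are not a basis.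

Let $\Delta_U\ne0$ and let $W=\mathrm{span}\{\beta^u:u\subseteq U\}$. We show by induction on $k$ that every product of $k$ elements of $L$ lies in $W$. For $k=0$ the product is $1=\beta^\emptyset$. For $k\ge1$, write each factor in the basis $\lambda_i$, $i\in U$, and expand. We get a combination of products $\lambda_{i_1}\cdots\lambda_{i_k}$ with all $i_j\in U$. If the indices are distinct, this product is $\beta^u$ with $u=\{i_1,\dots,i_k\}\subseteq U$, so it lies in $W$. If an index $i$ repeats, note that $\lambda_i^2(\beta)=\beta^{2^{i+1}}$ is again $\mathbb F_2$-linear, so $\lambda_i^2\in L$; the product is a product of $k-1$ elements of $L$ and lies in $W$ by induction.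

The coordinate functions $a_1,\dots,a_m$ of $V_m$ with respect to $e_1,\dots,e_m$ are $\mathbb F_2$-linear, so they lie in $L$. The indicator function of the point $\sum_jb_je_j$ is $\prod_j(a_j+b_j+1)$, which expands into products of elements of $L$. Hence $W$ contains all indicators of points, so $W$ is the space of all functions, of dimension $2^m$. It is spanned by $2^m$ functions, so these form a basis. $\square$

The condition that will matter is
$$(\star)\qquad \Delta_U\ne0\quad\text{for all } 1\le m\le h\ \text{ and all } U\subseteq I \text{ with } |U|=m .$$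
Equivalently, for each $m$ the matrix $(e_j^{2^i})_{1\le j\le m,\ i\in I}$ generates an MDS $[h,m]_q$ code, since an $m\times h$ matrix generates such a code exactly when all its $m\times m$ minors are nonzero.

Two parts of $(\star)$ are automatic: $\Delta_{\{i\}}=e_1^{2^i}\neq0$, and $\Delta_I\ne0$, because a nontrivial relation $\sum_{i\in I}c_i\beta^{2^i}=0$ on $V_h=\mathbb F_q$ would be a nonzero reduced polynomial vanishing everywhere. But $(\star)$ can fail. In $\mathbb F_{16}$ take $e_1=1$ and $e_2=\omega\in\mathbb F_4\setminus\mathbb F_2$. Then $\Delta_{\{0,2\}}=\omega^4+\omega=0$.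

## 5. The power basis: proof of Theorem 1

**Step 1: the power basis satisfies $(\star)$.** This step makes Lemma 3 available for every $U$. We prove slightly more: $(\star)$ holds for every basis $\mu,\mu\theta,\dots,\mu\theta^{h-1}$ with $\mu\ne0$ and $\mathbb F_2(\theta)=\mathbb F_q$. Here $e_j^{2^i}=\mu^{2^i}(\theta^{2^i})^{j-1}$, so
$$\Delta_U=\prod_{i\in U}\mu^{2^i}\cdot\det\bigl((\theta^{2^i})^{j-1}\bigr)_{1\le j\le m,\ i\in U},$$
and the second factor is a Vandermonde determinant in the elements $\theta^{2^i}$, $i\in U$. These are distinct: they are among the $h$ distinct conjugates of $\theta$ over $\mathbb F_2$, because $\theta$ has degree $h$. So $\Delta_U\ne0$. The conjecture is the case $\mu=1$, $\theta=\alpha$. Of the primitivity of $\alpha$ only $\mathbb F_2(\alpha)=\mathbb F_q$ is used.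

**Step 2: if $e$ satisfies $(\star)$ and $e'$ is any basis, then $f$ as in (5) vanishing on $S(e,e')$ is zero.** By (4) this is the independence of the lines. We show $g_v=0$, as a polynomial, by descending induction on $w=|v|=h,h-1,\dots,0$.

Assume $g_v=0$ whenever $|v|>w$ (for $w=h$ this assumes nothing), and put $m=h-w$. Fix $\beta\in V_m$. Then
$$f(\beta,\cdot)=\sum_{|v|\le w}g_v(\beta)\,Y^v .$$
For every $\gamma$ with $|\gamma|\le w$ we have $lp(\beta)+|\gamma|\le m+w=h$, so $(\beta,\gamma)\in S(e,e')$ and $f(\beta,\gamma)=0$. Lemma 2, with $V=\mathbb F_q$ and the basis $e'$, gives $f(\beta,\cdot)=0$ on $\mathbb F_q$. The monomials $Y^v$, $v\subseteq I$, are distinct reduced monomials, hence independent as functions on $\mathbb F_q$. So $g_v(\beta)=0$ for all $v$, and this holds for each $\beta\in V_m$.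

Now let $|v|=w$ and $U=I\setminus v$, so $|U|=m$. The polynomial $g_v$ lies in $\mathrm{span}\{X^u:u\subseteq U\}$ and vanishes on $V_m$. Since $\Delta_U\ne0$, Lemma 3 says that the functions $X^u$, $u\subseteq U$, are independent on $V_m$. So $g_v=0$. This completes the induction, and $f=0$.

**Step 3: from independence to a basis.** By Steps 1 and 2, (4) shows that the $3^h+1$ incidence vectors in Theorem 1 are independent. Since $\dim C_{gen}=3^h+1$, they form a basis. This proves Theorem 1. $\blacksquare$

The upper bound for the dimension is also easy to see here. The line $\sum_ia_iX_i=0$ has indicator $1+(\sum_ia_ix_i)^{q-1}$. Expanding as in (3), this lies in the $\mathbb F_q$-span of $1$ and the $3^h$ monomials $x_0^{u_0}x_1^{u_1}x_2^{u_2}$ with $u_0\sqcup u_1\sqcup u_2=I$. So $\dim C_{gen}\le3^h+1$, and the independent lines give the reverse inequality.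

For $h=2$ the descent in Step 2 runs as follows. With $w=2$, $\beta=0$ and all four $\gamma$: $f(0,\cdot)=0$, so the constant $g_{\{0,1\}}$ is $0$. With $w=1$, $\beta\in\{0,e_1\}$ and $|\gamma|\le1$: $g_{\{0\}}=a+bX^2$ and $g_{\{1\}}=a'+b'X$ vanish at $0$ and $e_1$, so both are $0$. With $w=0$: $g_\emptyset$ vanishes on $\mathbb F_4$. The two equations at weight one were too few in Section 3; they suffice once $g_{\{0,1\}}$ is gone.

## 6. A failure in $\mathbb F_{16}$ and the minor condition

Now let $e$ be arbitrary. Here is a case, $h=4$, where the lines given by $S(e,e')$ are dependent.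

Let $e=(1,\omega,e_3,e_4)$ be any basis of $\mathbb F_{16}$ with $\omega\in\mathbb F_4\setminus\mathbb F_2$, so $V_2=\mathbb F_4$. Let $\zeta\in\mathbb F_{16}$ have order $5$, and let $e'_k=1+\zeta^k$ for $k=1,\dots,4$. To see that $e'$ is a basis, recall that the minimal polynomial of $\zeta$ over $\mathbb F_2$ is $1+T+T^2+T^3+T^4$ (the order of $2$ modulo $5$ is $4$). So the only nontrivial $\mathbb F_2$-relation among $1,\zeta,\dots,\zeta^4$ is that their sum is $0$. If $\sum_kc_k(1+\zeta^k)=0$ with $c_k\in\mathbb F_2$ not all $0$, then $c_1=\cdots=c_4=1$, and the coefficient $\sum_kc_k$ of $1$ must be $1$; but it is $4=0$ in $\mathbb F_2$. Consider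
$$f=(X^8+X^2)(Y^5+Y^4+Y).$$
Its monomials have $u\in\{\{3\},\{1\}\}$ and $v\in\{\{0,2\},\{2\},\{0\}\}$, so all pairs $(u,v)$ are in $D$, and $f\ne0$. Moreover
$$f(\beta,\gamma)=(\beta^4+\beta)^2\bigl((\gamma+1)^5+1\bigr),$$
because $(\gamma+1)^5=(\gamma^4+1)(\gamma+1)=\gamma^5+\gamma^4+\gamma+1$. Let $(\beta,\gamma)\in S(e,e')$. If $|\gamma|\le1$, then $\gamma+1\in\{1,\zeta,\dots,\zeta^4\}$ and the second factor is $0$. If $|\gamma|\ge2$, then $\beta\in V_2=\mathbb F_4$ and the first factor is $0$. So $f$ vanishes on $S(e,e')$, and by (4) the lines are dependent.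

Hence no argument that treats all pairs $(e,e')$ alike, as the one for $h=2$ in Section 1 did, can prove Theorem 1. The failure comes from $X^8+X^2$, a polynomial with exponents in $U=\{1,3\}$ that vanishes on $V_2$. The next theorem says that this is the only way to fail, and that $e'$ plays no role.

**Theorem 2.** Let $e$ be an ordered $\mathbb F_2$-basis of $\mathbb F_q$ (defining $V_m$ and $lp$) and $e'$ any $\mathbb F_2$-basis (defining $|\gamma|$). The lines $X_0=0$ and $\ell_{\beta,\gamma}$, $(\beta,\gamma)\in S(e,e')$, form a basis of $C_{gen}$ if and only if $e$ satisfies $(\star)$. The basis $e'$ is irrelevant.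

*Proof.* **Step 1: $(\star)$ suffices.** This is Step 2 of Section 5, which was stated for any $e$ with $(\star)$ and any $e'$, together with the count (1) and $\dim C_{gen}=3^h+1$.

**Step 2: if $(\star)$ fails, we build a nonzero $f$ vanishing on the part of $S=S(e,e')$ with small $|\gamma|$.** Let $\Delta_U=0$ with $|U|=m\ge1$, and put $v=I\setminus U$, $w=|v|=h-m$. Since $\Delta_I\ne0$, we have $w\ge1$. By Lemma 3 there is a nonzero $g\in\mathrm{span}\{X^u:u\subseteq U\}$ vanishing on $V_m$. The polynomial $Y^vg$ has all its monomials in $D$, and it vanishes where $\beta\in V_m$, in particular where $|\gamma|\ge w$. It need not vanish where $|\gamma|<w$, and we correct it with lower terms. Let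
$$P=\mathrm{span}\{X^uY^{v'}:\ (u,v')\in D,\ |v'|<w\},\qquad S_{<w}=\{(\beta,\gamma)\in S:\ |\gamma|<w\}.$$
Choosing $v'$ and then $u\subseteq I\setminus v'$ gives $\dim P=\sum_{k<w}\binom hk2^{h-k}$. Choosing $\gamma$ and then $\beta\in V_{h-|\gamma|}$ gives the same number for $|S_{<w}|$; call it $d$. Since $|v|=w$, the monomials of $Y^vg$ are not in $P$, so $P\oplus\mathbb F_q\,Y^vg$ has dimension $d+1$. Vanishing on $S_{<w}$ imposes $d$ linear conditions, so this space contains a nonzero $f$ vanishing on $S_{<w}$.

**Step 3: this $f$ vanishes on the rest of $S$.** Let $(\beta,\gamma)\in S$ with $|\gamma|\ge w$. Then $\beta\in V_{h-|\gamma|}\subseteq V_m$, so $g(\beta)=0$. Hence $f(\beta,\cdot)$ is a combination of $Y^{v'}$ with $|v'|\le w-1$. For every $\gamma'$ with $|\gamma'|\le w-1$ we have $lp(\beta)+|\gamma'|\le m+w-1<h$, so $(\beta,\gamma')\in S_{<w}$ and $f(\beta,\gamma')=0$. Lemma 2 with $w-1$ in place of $w$ gives $f(\beta,\cdot)=0$ on $\mathbb F_q$, and in particular $f(\beta,\gamma)=0$.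

So $f$ is a nonzero combination of the monomials in $D$ vanishing on $S$, and by (4) the lines are dependent. $\blacksquare$

## 7. Ordered bases that fail: $h\notin\{1,2,3,5\}$

**Theorem 3.** The statement of the conjecture, with $1,\alpha,\dots,\alpha^{h-1}$ replaced by an arbitrary ordered basis of $\mathbb F_q$ over $\mathbb F_2$, holds for every ordered basis if and only if $h\in\{1,2,3,5\}$.

*Proof.* By Theorem 2 (with $e'=e$), we must decide for which $h$ every ordered basis satisfies $(\star)$.

**Step 1: a duality between $\Delta_U$ and a minor on the complement of $U$.** This lets us treat large $m$ through small $h-m$. Let $f_1,\dots,f_h$ be the trace-dual basis of $e$, so $\mathrm{Tr}(e_jf_k)=1$ if $j=k$ and $0$ otherwise, where $\mathrm{Tr}(x)=\sum_{i\in I}x^{2^i}$. Put $A=(e_j^{2^i})_{j,i}$ and $B=(f_k^{2^i})_{k,i}$. Then $AB^T=\bigl(\sum_i(e_jf_k)^{2^i}\bigr)_{j,k}=(\mathrm{Tr}(e_jf_k))_{j,k}$ is the identity matrix, so $A^{-1}=B^T$. We use Jacobi's complementary minor theorem. Order the columns of $A$ so that those in $U$ come first,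 and write in blocks, with first block size $m=|U|$,
$$A=\begin{pmatrix}A_{11}&A_{12}\\A_{21}&A_{22}\end{pmatrix},\quad A^{-1}=\begin{pmatrix}B_{11}&B_{12}\\B_{21}&B_{22}\end{pmatrix},\quad A\begin{pmatrix}\mathrm{Id}&B_{12}\\0&B_{22}\end{pmatrix}=\begin{pmatrix}A_{11}&0\\A_{21}&\mathrm{Id}\end{pmatrix}.$$
The last equation holds because the second block column of $AA^{-1}$ is $\binom{0}{\mathrm{Id}}$. Taking determinants, $\det A\cdot\det B_{22}=\det A_{11}$. Here $\det A_{11}=\Delta_U$, and $B_{22}$ has rows $i\notin U$ and columns $k>m$ of $B^T$. Hence, signs being irrelevant in characteristic $2$,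
$$\Delta_U=\det A\cdot\det\bigl(f_k^{2^i}\bigr)_{k>m,\ i\notin U},\qquad \det A\ne0. \tag{6}$$

**Step 2: for $h\in\{1,2,3,5\}$ every ordered basis satisfies $(\star)$.** For $m=h$ we have $\Delta_I=\det A\ne0$, and for $m=1$ we have $\Delta_U=e_1^{2^i}\ne0$. This covers $h=1$. Let $h$ be prime and $m=2$, $U=\{i,k\}$ with $i<k$, and put $\theta=e_2/e_1$. Then $\theta\notin\mathbb F_2$ because $e_1,e_2$ are independent. We have $\Delta_U=e_1^{2^i}e_2^{2^k}+e_1^{2^k}e_2^{2^i}$, which is $0$ iff $\theta^{2^k}=\theta^{2^i}$. Since the map $x\mapsto x^{2^i}$ is injective, this means $\theta^{2^{k-i}}=\theta$, so $\theta$ lies in $\mathbb F_{2^{\gcd(k-i,h)}}$. As $0<k-i<h$ and $h$ is prime, this field is $\mathbb F_2$, a contradiction. So $\Delta_U\ne0$.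

The same arguments apply to the elements $f_k$: they use only that $f_h\ne0$ and that $f_{h-1},f_h$ are independent. So for $h$ prime, (6) gives $\Delta_U\ne0$ also when $|I\setminus U|\in\{1,2\}$ and $m\geq 1$. Hence for $h$ prime $\Delta_U\ne0$ whenever $m\ge1$ and $m\in\{1,2,h-2,h-1,h\}$. For $h=2,3,5$ these are all values of $m$ from $1$ to $h$.

**Step 3: for composite $h$ some ordered basis violates $(\star)$.** Let $d\mid h$ with $1<d<h$. Take $e_1=1$ and $e_2\in\mathbb F_{2^d}\setminus\mathbb F_2$, and complete to an ordered basis. With $U=\{0,d\}$ we get $\Delta_U=e_2^{2^d}+e_2=0$.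

The remaining $h$ are the primes $\ge7$. The next steps treat all odd $h\ge7$.

**Step 4: three elements and a quartic form.** We look for independent $e_1,e_2,e_3$ whose span $V_3$ is killed by a polynomial with exponents $8,2,1$ only. Put
$$P_2(X)=X(X+x)(X+y)(X+x+y)=X^4+(x^2+xy+y^2)X^2+xy(x+y)X .$$
To check this, set $T=X^2+xX$. The product of the first two factors is $T$, the product of the last two is $(X+y)^2+x(X+y)=T+y^2+xy$, and $T^2+(y^2+xy)T$ is the right-hand side. Thus $P_2$ is additive in $X$, so $P_2(X+z)=P_2(X)+P_2(z)$ and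
$$P_3(X):=\prod_{a\in\mathbb F_2^3}(X+a_1x+a_2y+a_3z)=P_2(X)P_2(X+z)=P_2(X)^2+P_2(z)P_2(X).$$
Hence $P_3=X^8+QX^4+c_1X^2+c_0X$, where $c_0,c_1,Q$ are polynomials in $x,y,z$ and
$$Q=(x^2+xy+y^2)^2+P_2(z)=x^4+y^4+z^4+x^2y^2+y^2z^2+z^2x^2+xyz(x+y+z).$$
If $e_1,e_2,e_3\in\mathbb F_q$ are $\mathbb F_2$-independent with $Q(e_1,e_2,e_3)=0$, then $X^8+c_1X^2+c_0X$, evaluated there, vanishes on $V_3$. This is a nontrivial relation among $\lambda_0,\lambda_1,\lambda_3$ on $V_3$, so $\Delta_{\{0,1,3\}}=0$.

**Step 5: $Q=0$ has a nonzero solution in $\mathbb F_q^3$.** We check that the plane quartic $Q=0$ is smooth over the algebraic closure and then count points. In characteristic $2$ only the last term of $Q$ contributes to the partial derivatives, which are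
$$Q_x=yz(y+z),\qquad Q_y=xz(x+z),\qquad Q_z=xy(x+y).$$
Suppose all three vanish at a point with $Q=0$. If $x=0$, then $yz(y+z)=0$, so $y=0$, $z=0$ or $y=z$, and $Q=(y^2+yz+z^2)^2$ equals $z^4$, $y^4$, $y^4$ respectively. So $Q=0$ forces $x=y=z=0$. By symmetry, no coordinate of a singular point is $0$. But then the derivatives give $x=y=z$, and $Q(1,1,1)=9=1\ne0$. So the curve is smooth.

It is therefore absolutely irreducible: if $Q=Q_1Q_2$ over the algebraic closure with both factors of positive degree, then by Bézout $Q_1$ and $Q_2$ have a common zero, and there all partial derivatives of $Q_1Q_2$ vanish. A smooth plane quartic has genus $3$, so by the Hasse–Weil bound the curve has at least $q+1-6\sqrt q$ points over $\mathbb F_q$. For $q\ge128$ we have $\sqrt q>6$ and this number is positive. Let $(e_1,e_2,e_3)\in\mathbb F_q^3\setminus\{0\}$ be a zero of $Q$.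

**Step 6: $e_1,e_2,e_3$ are independent over $\mathbb F_2$.** The group $GL_3(\mathbb F_2)$ acting on $(x,y,z)$ permutes the eight forms $a_1x+a_2y+a_3z$. So $P_3$ is invariant, and hence so is $Q$. Suppose a nontrivial combination $a_1e_1+a_2e_2+a_3e_3$ were $0$. Choose an invertible matrix over $\mathbb F_2$ with last row $(a_1,a_2,a_3)$. It carries $(e_1,e_2,e_3)$ to a triple $(x,y,0)$, nonzero because the matrix is invertible, with $Q(x,y,0)=0$. That is, $(x^2+xy+y^2)^2=0$ with $(x,y)\ne(0,0)$. Then $x$ and $y$ are both nonzero, and $x/y$ is a root of $T^2+T+1$, so $x/y\in\mathbb F_4\setminus\mathbb F_2$. For $h$ odd, $\mathbb F_q$ does not contain $\mathbb F_4$, a contradiction.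

By Step 4, $\Delta_{\{0,1,3\}}=0$ (note that $3\in I$). Completing $e_1,e_2,e_3$ to an ordered basis gives one that violates $(\star)$. $\blacksquare$

The case $h=5$ fits. Steps 4 and 6 need only $h$ odd and $h\ge4$. So a nonzero zero of $Q$ in $\mathbb F_{32}^3$ would contradict Step 2, and hence $Q$ has none. This is consistent with Step 5, because $33-6\sqrt{32}<0$.

Theorem 3 shows that the power basis in the conjecture matters. For each $h\notin\{1,2,3,5\}$ some other ordered basis makes the analogous statement false, while by Step 1 of Section 5 every basis $\mu,\mu\theta,\dots,\mu\theta^{h-1}$ with $\mu\ne0$ and $\mathbb F_2(\theta)=\mathbb F_q$ satisfies $(\star)$.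

## 8. Hyperplanes of $\mathrm{PG}(n,2^h)$

Let $n\ge2$ and let $e$ be an ordered basis; in this section both $lp$ and $|\cdot|$ are taken with respect to $e$. Points of $\mathrm{PG}(n,q)$ are $(X_0,\dots,X_n)$. For $n\ge1$ and $0\le m\le h$ let
$$S^{(n)}_m=\Bigl\{(x_1,\dots,x_n)\in\mathbb F_q^n:\ lp(x_k)\le m-\sum_{l>k}|x_l|\ \ (1\le k\le n)\Bigr\},$$
and let $H_x$ be the hyperplane $X_n=x_1X_1+\cdots+x_{n-1}X_{n-1}+x_nX_0$.

We have $S^{(1)}_m=V_m$ and $S^{(n)}_m\subseteq S^{(n)}_{m+1}$ for $m<h$. For $n\geq 2$, separating the condition for $k=n$ from the others,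
$$x\in S^{(n)}_m\iff x_n\in V_m\ \text{ and }\ (x_1,\dots,x_{n-1})\in S^{(n-1)}_{m-|x_n|}, \tag{7}$$
where $m-|x_n|\ge0$ because $x_n\in V_m$ has weight at most $m$. There are $\binom mj$ elements of weight $j$ in $V_m$, so (7) and induction on $n$, starting from $|S^{(1)}_m|=2^m$, give
$$|S_m^{(n)}|=\sum_{j=0}^m\binom mj n^{m-j}=(n+1)^m .$$
For $n=2$, $S_h^{(2)}=\{(\beta,\gamma):lp(\beta)+|\gamma|\le h\}$ and $H_{(\beta,\gamma)}=\ell_{\beta,\gamma}$. For $n=3$, $h=1$ the set $S_1^{(3)}$ is $\{(0,0,0),(1,0,0),(0,1,0),(0,0,1)\}$, and the hyperplanes $H_x$ are $X_3=0$, $X_3=X_1$, $X_3=X_2$, $X_3=X_0$.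

**Theorem 4.** The hyperplanes $X_0=0$ and $H_x$, $x\in S^{(n)}_h$, form a basis of the binary code spanned by the hyperplanes of $\mathrm{PG}(n,2^h)$ (which has dimension $(n+1)^h+1$) if and only if $e$ satisfies $(\star)$. In particular this holds for $e=(1,\alpha,\dots,\alpha^{h-1})$.

*Proof.* **Step 1: the dimension is at most $(n+1)^h+1$.** The indicator of $\sum_ia_iX_i=0$ is $1+(\sum_ia_ix_i)^{q-1}$. Writing the power as $\prod_{i\in I}\bigl(\sum_ka_k^{2^i}x_k^{2^i}\bigr)$ and expanding, we see that it lies in the $\mathbb F_q$-span of $1$ and the monomials $\prod_{k=0}^nx_k^{u_k}$ with $u_0\sqcup\cdots\sqcup u_n=I$. There are $(n+1)^h$ of these.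

**Step 2: independence becomes a statement about polynomials.** For $U\subseteq I$ let
$$\mathcal P_n(U)=\mathrm{span}\{X_1^{u_1}\cdots X_n^{u_n}:\ u_1,\dots,u_n\subseteq U\text{ pairwise disjoint}\}.$$
We claim that the hyperplanes in the theorem are independent iff no nonzero $f\in\mathcal P_n(I)$ vanishes on $S_h^{(n)}$. We follow the proof of Lemma 1. The point $(0,\dots,0,1)$ lies on $X_0=0$ and on no $H_x$, so $X_0=0$ has coefficient $0$ in any dependence. Let $M$ be the matrix with rows $x\in S^{(n)}_h$, columns the tuples $(u_1,\dots,u_n)$ of pairwise disjoint subsets of $I$, and entries $x_1^{u_1}\cdots x_n^{u_n}$. For $c:S_h^{(n)}\to\mathbb F_q$ put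
$$F(X)=\sum_xc_x(X_n+x_1X_1+\cdots+x_{n-1}X_{n-1}+x_nX_0)^{q-1}.$$
Expanding as before, the coefficient of $X_1^{u_1}\cdots X_{n-1}^{u_{n-1}}X_0^{u_n}X_n^{I\setminus(u_1\cup\cdots\cup u_n)}$ in $F$ is $\sum_xc_xx_1^{u_1}\cdots x_n^{u_n}$, and these monomials are reduced and distinct. So $F=0$ iff $cM=0$.

If $\sum_xc_x\mathbf 1_{H_x}=0$, add this relation over the $q$ points $(0,1,0,\dots,0,t)$, that is, $X_1=1$, $X_n=t$ and all other coordinates $0$. Each $H_x$ contains exactly one of them, with $t=x_1$, so $\sum_xc_x=0$. Hence $F(X)=\sum_xc_x(1+\mathbf 1_{H_x}(X))=0$ for $X\ne0$; also $F(0)=0$, so $cM=0$. Conversely, $cM=0$ gives $F=0$ and, from the column of empty sets, $\sum_xc_x=0$, so $\sum_xc_x\mathbf 1_{H_x}=0$. Thus independence of the hyperplanes is independence of the rows of $M$. There are $(n+1)^h=|S_h^{(n)}|$ columns, since each $i\in I$ lies in one of $u_1,\dots,u_n$ or in none. So $M$ is square, its rows are independent iff its columns are, and the claim follows.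

**Step 3: if $(\star)$ holds, the hyperplanes form a basis.** We prove by induction on $n\ge1$: for all $U\subseteq I$ with $|U|=m$, an $f\in\mathcal P_n(U)$ vanishing on $S_m^{(n)}$ is $0$. The general $U$ is needed because the induction removes from $U$ the indices used by $X_n$.

For $n=1$ we have $S_m^{(1)}=V_m$, and the statement is the independence in Lemma 3, as $\Delta_U\ne0$. Let $n\ge2$ and write
$$f=\sum_{v\subseteq U}X_n^v\,g_v,\qquad g_v\in\mathcal P_{n-1}(U\setminus v).$$
We show $g_v=0$ by descending induction on $w=|v|=m,\dots,0$. Suppose $g_v=0$ for all $|v|>w$. Let $x'\in S^{(n-1)}_{m-w}$. For $x_n\in V_m$ with $|x_n|\le w$ we have $x'\in S^{(n-1)}_{m-w}\subseteq S^{(n-1)}_{m-|x_n|}$, so $(x',x_n)\in S^{(n)}_m$ by (7), and $f(x',x_n)=0$. Now $f(x',\cdot)=\sum_{|v|\le w}g_v(x')X_n^v$, so Lemma 2 on $V_m$ with basis $e_1,\dots,e_m$ gives $f(x',\cdot)=0$ on $V_m$. By Lemma 3 the functions $X_n^v$, $v\subseteq U$, are independent on $V_m$, because $\Delta_U\ne0$. So $g_v(x')=0$ for all $v$. Hence every $g_v$ vanishes on $S^{(n-1)}_{m-w}$.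 For $|v|=w$ we have $|U\setminus v|=m-w$, and the statement for $n-1$ gives $g_v=0$. This completes both inductions.

With $U=I$ and $m=h$, Step 2 gives independence of $(n+1)^h+1$ hyperplanes. By Step 1 they form a basis, and the dimension is $(n+1)^h+1$. Bases with $(\star)$ exist, for example $(1,\alpha,\dots,\alpha^{h-1})$ by Step 1 of Section 5. So the value of the dimension is unconditional, and the last sentence of the theorem holds.

**Step 4: if $(\star)$ fails, the hyperplanes are dependent.** We reuse the polynomial of the plane case. The proof of Theorem 2 with $e'=e$ gives a nonzero $f(X_1,X_2)\in\mathcal P_2(I)\subseteq\mathcal P_n(I)$ vanishing on $S_h^{(2)}$. If $x\in S_h^{(n)}$, then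
$$lp(x_1)\le h-\sum_{l>1}|x_l|\le h-|x_2|,$$
so $(x_1,x_2)\in S_h^{(2)}$ and $f(x_1,x_2)=0$. Hence $f$ vanishes on $S_h^{(n)}$, and by Step 2 the hyperplanes are dependent. $\blacksquare$
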